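\title{Gorenstein Projective versus Ding Projective Modules: the Threshold $\aleph_\omega$}

\begin{abstract}
Let $C$ be a semidualizing module over a commutative ring $R$. The $G_C$-projective modules and the $D_C$-projective (Ding projective) modules are cut out of the same kind of doubly infinite exact complex, tested against the modules $C\otimes Q$ with $Q$ projective in the first case and against the modules $C\otimes F$ with $F$ flat in the second. We show that the two classes differ in general, already for $C=R$: over a suitable ring of cardinality $\aleph_\omega$ there is a Gorenstein projective module that is neither Ding projective nor Gorenstein flat. The cardinal $\aleph_\omega$ cannot be lowered: the classes coincide for every $C$ when $|R|<\aleph_\omega$, and a $G_C$-projective module is $D_C$-projective whenever it comes from a complex built from $\aleph_n$-generated projective modules with $n$ finite.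
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $R$ is a commutative ring, and $\operatorname{Hom}$, $\operatorname{Ext}$, $\otimes$ without a subscript are taken over $R$.

\begin{definition}\label{def:semi}
An $R$-module $C$ is \emph{semidualizing} if
\begin{enumerate}
\item[(a)] there is a projective resolution of $C$ by finitely generated projective modules;
\item[(b)] the homothety map $R\to\operatorname{Hom}(C,C)$, $r\mapsto(c\mapsto rc)$, is an isomorphism;
\item[(c)] $\operatorname{Ext}^n(C,C)=0$ for all $n\ge1$.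
\end{enumerate}
\end{definition}

The module $C=R$ is semidualizing over every ring. Fix a semidualizing $C$ and consider exact complexes
\begin{equation}\label{eq:complex}
\mathbf P=\quad\cdots\to P_1\to P_0\to C\otimes P^0\to C\otimes P^1\to\cdots
\end{equation}
with all $P_i$ and $P^i$ projective. We write $X_m$ for the term of $\mathbf P$ in degree $m\in\mathbb Z$, so $X_m=P_m$ for $m\ge0$ and $X_{-1-i}=C\otimes P^i$ for $i\ge 0$. For a module $Y$, the complex $\operatorname{Hom}(\mathbf P,Y)$ has $\operatorname{Hom}(X_m,Y)$ in degree $m$ and differential $f\mapsto fd$.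

\begin{definition}\label{def:GD}
An exact complex \eqref{eq:complex} is a \emph{$G_C$-complex} if $\operatorname{Hom}(\mathbf P,C\otimes Q)$ is exact for every projective module $Q$, and a \emph{$D_C$-complex} if $\operatorname{Hom}(\mathbf P,C\otimes F)$ is exact for every flat module $F$. A module $M$ is \emph{$G_C$-projective}, respectively \emph{$D_C$-projective}, if $M\cong\operatorname{Coker}(P_1\to P_0)$ for some $G_C$-complex, respectively $D_C$-complex, $\mathbf P$. For $C=R$ one says \emph{Gorenstein projective} and \emph{Ding projective}.
\end{definition}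

The left half of \eqref{eq:complex} is a projective resolution of $M$, so
\begin{equation}\label{eq:ext}
H^i(\operatorname{Hom}(\mathbf P,Y))=\operatorname{Ext}^i(M,Y)\qquad(i\ge1).
\end{equation}
Thus both definitions ask that $M$ behave like a projective module toward a class of test modules, and the second class of tests is larger. Since projective modules are flat, every $D_C$-projective module is $G_C$-projective. The following question comes from \cite{DP}.

\medskip\noindent\textbf{Question.} \emph{Do the $G_C$-projective and the $D_C$-projective modules coincide for every commutative ring $R$ and every semidualizing $R$-module $C$?}\medskip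

The first cases suggest that they do. Suppose that all $P_i$ and $P^i$ are finitely generated. Then every term $X$ of $\mathbf P$ is finitely presented, by (a). For flat $F$ the natural map $\operatorname{Hom}(X,C)\otimes F\to\operatorname{Hom}(X,C\otimes F)$ is an isomorphism, because it is one for $X=R^r$ and both sides are left exact in $X$. Hence $\operatorname{Hom}(\mathbf P,C\otimes F)\cong\operatorname{Hom}(\mathbf P,C)\otimes F$ is exact as soon as $\operatorname{Hom}(\mathbf P,C)$ is. For example, over $R=k[x]/(x^2)$ with $k$ a field, the complex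
\begin{equation}\label{eq:dualnumbers}
\cdots\xrightarrow{\;x\;}R\xrightarrow{\;x\;}R\xrightarrow{\;x\;}\cdots
\end{equation}
is exact and isomorphic to its $R$-dual, so $k$ is Ding projective. In general a flat module is a directed colimit of finitely generated free modules and directed colimits are exact, so the only obstacle is that $\operatorname{Hom}(X,-)$ need not commute with directed colimits when $X$ is large. This looks like a matter of bookkeeping, and for a long stretch of cardinals it is. At $\aleph_\omega$ it stops being so.

Recall that a module $M$ is \emph{Gorenstein flat} if $M\cong\operatorname{Coker}(F_1\to F_0)$ for an exact complex $\mathbf F=(F_m)_{m\in\mathbb Z}$ of flat modules such that $\mathbf F\otimes E$ is exact for every injective module $E$.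

\begin{theorem}\label{thm:A}
Let $k$ be a field, $\Lambda$ a set with $|\Lambda|=\aleph_\omega$, and
\[
V=k[e_i:i\in\Lambda]/(e_i^2-e_i),\qquad B=k[x,y]/(x,y)^2,\qquad R=V\otimes_kB,\qquad C=R.
\]
There are a $G_C$-projective (that is, Gorenstein projective) $R$-module $M$ and a flat $R$-module $F$ with $\operatorname{Ext}^i_R(M,F)\ne0$ for all $i\ge1$. Hence $M$ is not $D_C$-projective. Moreover:
\begin{enumerate}
\item[(i)] $M$ can be taken from a $G_C$-complex of free modules of rank at most $\aleph_\omega$;
\item[(ii)] $|R|=\aleph_\omega$ if $k$ is countable;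
\item[(iii)] $M$ is not Gorenstein flat.
\end{enumerate}
\end{theorem}

For a cardinal $\kappa$, a module is \emph{$\kappa$-generated} if it is generated by at most $\kappa$ elements.

\begin{theorem}\label{thm:B}
Let $R$ be a commutative ring, $C$ a semidualizing $R$-module, and $n<\omega$.
\begin{enumerate}
\item[(a)] If $M$ is $G_C$-projective via a complex $\mathbf P$ in which all $P_i$ and $P^i$ are $\aleph_n$-generated, then $M$ is $D_C$-projective.
\item[(b)] If every flat $R$-module has finite projective dimension, then the $G_C$-projective and the $D_C$-projective modules coincide. The hypothesis holds, in particular, if $|R|<\aleph_\omega$.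
\end{enumerate}
\end{theorem}

So the answer to the question is no, and $\aleph_\omega$ is the exact threshold, both for $|R|$ and for the size of the complex.

The counterexample splits the two demands on a $G_R$-complex between the two tensor factors of $R$. Over $V$ we find a flat module $L\neq0$ whose free resolution $G$ is not exact but becomes exact under $\operatorname{Hom}_V(-,Q)$ for projective $Q$. Over $B$ we find a complex $T$ of free modules with the opposite behavior: $T$ is exact but $\operatorname{Hom}_B(T,B)$ is not. The product $G\otimes_kT$ inherits exactness from $T$ and exactness of the duals from $G$. The flat test module $L\otimes_kB$, however, does see $L$, and through it the defect of $T$. We prove Theorem~\ref{thm:B} first, in Section~\ref{sec:B}, because it explains why $V$ must be so large; the proof of Theorem~\ref{thm:A} in Sections~\ref{sec:L}--\ref{sec:P} does not depend on it.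

\section{Standard facts}\label{sec:facts}

We write $\omega_n$ for the least ordinal of cardinality $\aleph_n$. Since $\aleph_\omega=\sup_n\aleph_n$, a cardinal below $\aleph_\omega$ is at most $\aleph_n$ for some $n<\omega$. For infinite $\kappa$, a union of at most $\kappa$ sets of size at most $\kappa$ has size at most $\kappa$. Directed posets are nonempty, and $\operatorname{pd}$ denotes projective dimension.

\begin{enumerate}
\item[(F1)] \emph{Directed colimits} are exact, commute with tensor products, and preserve flatness. An element of $M_i$ is zero in $\varinjlim M_i$ if and only if it is zero in some $M_j$ with $j\geq i$. A map from a finitely presented module to $\varinjlim M_i$ factors through some $M_i$. If $I$ is the union of a family $\mathcal J$ of directed subsets and $\mathcal J$ is directed under inclusion, then $\varinjlim_{i\in I}M_i=\varinjlim_{J\in\mathcal J}\varinjlim_{i\in J}M_i$.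
\item[(F2)] \emph{Small directed subsets.} Let $I$ be directed and fix $u\colon I\times I\to I$ with $u(i,j)\ge i,j$. The closure $\overline Z$ of a nonempty subset $Z$ under $u$ is directed. It is reached in $\omega$ steps, so $|\overline Z|\le\max(|Z|,\aleph_0)$.
\item[(F3)] \emph{Lazard's theorem.} Every flat module is a directed colimit of finitely generated free modules.
\item[(F4)] \emph{Auslander's lemma.} Let $(K_\beta)_{\beta\le\lambda}$ be an increasing chain of modules with $K_0=0$ and $K_\beta=\bigcup_{\alpha<\beta}K_\alpha$ for limit ordinals $\beta\le\lambda$. If $\operatorname{pd}K_{\beta+1}/K_\beta\le n$ for all $\beta<\lambda$, then $\operatorname{pd}K_\lambda\le n$.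
\item[(F5)] \emph{Purity.} A submodule $N\subseteq G$ is \emph{pure} if $Y\otimes N\to Y\otimes G$ is injective for all $Y$; equivalently, every finite system $\sum_jr_{ij}y_j=a_i$ with $r_{ij}\in R$ and $a_i\in N$ that is solvable in $G$ is solvable in $N$. If $G$ is flat and $N$ is pure, then $\operatorname{Tor}_1(Y,G/N)=\ker(Y\otimes N\to Y\otimes G)=0$, so $G/N$ is flat. If $G$ and $G/N$ are flat, so is $N$, by the sequence $\operatorname{Tor}_2(Y,G/N)\to\operatorname{Tor}_1(Y,N)\to\operatorname{Tor}_1(Y,G)$.
\item[(F6)] \emph{Contractions.} A complex is \emph{contractible} if there is a map $\sigma$ of degree opposite to $d$ with $d\sigma+\sigma d=1$; such a complex is exact. An exact complex of vector spaces is contractible: choose a complement of each $\ker d$, let $\sigma$ vanish on it, and let $\sigma$ invert $d$ on $\ker d=\operatorname{im}d$.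
\end{enumerate}

\section{Small complexes and small rings}\label{sec:B}

Exactness against $C\otimes Q$ passes to $C\otimes F$ along finite projective resolutions of $F$.

\begin{lemma}\label{lem:finitepd}
Let $\mathbf P$ be a $G_C$-complex and $F$ a flat module with $\operatorname{pd}F<\infty$. Then $\operatorname{Hom}(\mathbf P,C\otimes F)$ is exact.
\end{lemma}

\begin{proof}
First, $\operatorname{Ext}^1(X_m,C\otimes F')=0$ for every term $X_m$ and every flat $F'$. For $m\ge0$ the term is projective. For $m<0$ it is a direct summand of a direct sum of copies of $C$, so it suffices to show $\operatorname{Ext}^1(C,C\otimes F')=0$. Let $A_\bullet\to C$ be a resolution by finitely generated projective modules. Then $\operatorname{Hom}(A_\bullet,C\otimes F')\cong\operatorname{Hom}(A_\bullet,C)\otimes F'$, and $-\otimes F'$ commutes with cohomology, so $\operatorname{Ext}^1(C,C\otimes F')\cong\operatorname{Ext}^1(C,C)\otimes F'=0$.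

Now induct on $\operatorname{pd}F$. The case $\operatorname{pd}F=0$ is the hypothesis on $\mathbf P$. Otherwise take $0\to F'\to Q\to F\to0$ exact with $Q$ projective; then $F'$ is flat by (F5) and $\operatorname{pd}F'=\operatorname{pd}F-1$. As $\operatorname{Tor}_1(C,F)=0$, the sequence $0\to C\otimes F'\to C\otimes Q\to C\otimes F\to0$ is exact, and by the first paragraph so is
\[
0\to\operatorname{Hom}(\mathbf P,C\otimes F')\to\operatorname{Hom}(\mathbf P,C\otimes Q)\to\operatorname{Hom}(\mathbf P,C\otimes F)\to0 .
\]
The first two complexes are exact, hence so is the third.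
\end{proof}

We therefore need bounds on the projective dimension of directed colimits of projective modules. One would like to apply (F4) to a well-ordered system, but its transition maps need not be injective. The remedy is to present the colimit as a quotient of the direct sum and to filter the kernel. For a system indexed by $\omega$ this is the telescope $0\to\bigoplus F_m\to\bigoplus F_m\to\varinjlim F_m\to0$, whose first map is the identity minus the transition maps.

\begin{lemma}\label{lem:chain}
Let $\lambda$ be a limit ordinal and $(F_\alpha)_{\alpha<\lambda}$ a direct system with $F_\beta=\varinjlim_{\alpha<\beta}F_\alpha$ for all limit ordinals $\beta<\lambda$. If $\operatorname{pd}F_\alpha\le n$ for all $\alpha$, then $\operatorname{pd}\varinjlim_{\alpha<\lambda}F_\alpha\le n+1$.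
\end{lemma}

\begin{proof}
For $\beta\le\lambda$ let $S_\beta=\bigoplus_{\alpha<\beta}F_\alpha$, let $F_{<\beta}=\varinjlim_{\alpha<\beta}F_\alpha$ (with $F_{<0}=0$), and let $K_\beta$ be the kernel of the canonical surjection $S_\beta\to F_{<\beta}$. The $K_\beta$ form an increasing chain with $K_0=0$. If $\beta$ is a limit, an element of $K_\beta$ has finite support and maps to zero in some $F_\gamma$ with $\gamma<\beta$ above the support; it then lies in $K_{\gamma+1}$. So the chain is continuous.

Since $F_{<\beta+1}=F_\beta$, the module $K_{\beta+1}$ is the kernel of a map $S_\beta\oplus F_\beta\to F_\beta$ of the form $(s,z)\mapsto\rho(s)+z$. Thus $K_{\beta+1}=\{(s,-\rho(s))\}$, the projection $K_{\beta+1}\to S_\beta$ is an isomorphism, and it is the identity on $K_\beta$. Hence $K_{\beta+1}/K_\beta\cong S_\beta/K_\beta\cong F_{<\beta}$. This module is $0$ for $\beta=0$, it is $F_{\beta-1}$ for a successor $\beta$, and it is $F_\beta$ for a limit $\beta$ by the continuity hypothesis. By (F4), $\operatorname{pd}K_\lambda\le n$. Also $\operatorname{pd}S_\lambda\le n$, so for every $Y$ the outer terms of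 $\operatorname{Ext}^{n+1}(K_\lambda,Y)\to\operatorname{Ext}^{n+2}(F_{<\lambda},Y)\to\operatorname{Ext}^{n+2}(S_\lambda,Y)$ vanish.
\end{proof}

\begin{lemma}\label{lem:aleph}
Let $n<\omega$ and let $(M_i)_{i\in I}$ be a directed system of projective modules with $|I|\le\aleph_n$. Then $\operatorname{pd}\varinjlim M_i\le n+1$.
\end{lemma}

\begin{proof}
Induct on $n$, and list $I=\{i_\alpha:\alpha<\omega_n\}$, repetitions allowed. For $n=0$, put $j_0=i_0$ and $j_{m+1}=u(j_m,i_{m+1})$ with $u$ as in (F2). This sequence is weakly increasing and cofinal, so $\varinjlim M_i=\varinjlim_mM_{j_m}$, and Lemma~\ref{lem:chain} with $\lambda=\omega$ gives $\operatorname{pd}\le1$.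

For $n\ge1$, let $I_\alpha$ be the closure of $\{i_0\}\cup\{i_\gamma:\gamma<\alpha\}$ under $u$, for $\alpha<\omega_n$. It is directed of size at most $\aleph_{n-1}$, so $F_\alpha=\varinjlim_{i\in I_\alpha}M_i$ has $\operatorname{pd}F_\alpha\le n$. For a limit $\beta$ the union $\bigcup_{\alpha<\beta}I_\alpha$ is closed under $u$, so it equals $I_\beta$. By (F1) the system $(F_\alpha)$ is continuous with colimit $\varinjlim M_i$, and Lemma~\ref{lem:chain} applies.
\end{proof}

For the rest of the section let $\kappa=\aleph_n$. Given a flat module $F$, write $F=\varinjlim_{i\in I}F_i$ as in (F3), let $\mathcal J$ be the set of directed subsets $J\subseteq I$ with $|J|\le\kappa$, and put $F_J=\varinjlim_{i\in J}F_i$. Each $F_J$ is flat, and $\operatorname{pd}F_J\le n+1$ by Lemma~\ref{lem:aleph}. By (F2) every subset of $I$ of size at most $\kappa$ lies in a member of $\mathcal J$, so any $\kappa$ members of $\mathcal J$ have an upper bound, and $F=\varinjlim_{J\in\mathcal J}F_J$. An $\aleph_n$-generated complex meets only one $F_J$ at a time; this is the content of part (a).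

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
We show that $\mathbf P$ itself is a $D_C$-complex. Let $F$ be flat and let $f\colon X_m\to C\otimes F$ satisfy $fd=0$. A $\kappa$-generated projective module is a direct summand of $R^{(\kappa)}$, so $X_m$ is a direct summand of $N^{(\kappa)}$ with $N=R$ or $N=C$, a finitely presented module in both cases. Extend $f$ to $N^{(\kappa)}$ by zero on a complement. Each of the $\kappa$ components $N\to C\otimes F=\varinjlim_iC\otimes F_i$ factors through some $C\otimes F_i$. Choose $J\in\mathcal J$ containing these indices $i$. Then $f$ factors through a map $f'\colon X_m\to C\otimes F_J$.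

The map $f'd\colon X_{m+1}\to C\otimes F_J$ becomes zero in $C\otimes F=\varinjlim_{J'}C\otimes F_{J'}$. The module $X_{m+1}$ is $\kappa$-generated, and the image of each generator is zero in $C\otimes F_{J'}$ for some $J'\supseteq J$. Replacing $J$ by an upper bound of these $J'$, we have $f'd=0$. By Lemma~\ref{lem:finitepd}, $f'=hd$ for some $h\colon X_{m-1}\to C\otimes F_J$, and composing with $C\otimes F_J\to C\otimes F$ shows that $f$ is a coboundary.
\end{proof}

\begin{proposition}\label{prop:smallring}
If $|R|\le\aleph_n$, then every flat $R$-module $F$ has $\operatorname{pd}F\le n+1$.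
\end{proposition}

\begin{proof}
Suppose first that $|F|\le\kappa$. The index set $I$ may still be large, so we shrink it. Each element of $F$ comes from some $F_i$, so there is $J_0\in\mathcal J$ with $F_{J_0}\to F$ surjective. For $J\in\mathcal J$ we have $|F_J|\le\kappa$, because $|J|\le\kappa$ and $|F_i|\le\kappa$. Given $J_m$, each of the at most $\kappa$ elements of $\ker(F_{J_m}\to F)$ is zero in some $F_{J'}$ with $J'\supseteq J_m$; let $J_{m+1}$ be an upper bound of $J_m$ and these $J'$. Then $J=\bigcup_mJ_m$ lies in $\mathcal J$, and $F_J=\varinjlim_mF_{J_m}\to F$ is bijective. So $\operatorname{pd}F\le n+1$.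

To filter a general $F$ by small flat modules, note that every element $z$ of a module $G$ lies in a pure submodule of size at most $\kappa$. Indeed, put $N_0=Rz$. Given $N_t$ of size at most $\kappa$, there are at most $\kappa$ systems as in (F5) with constants in $N_t$; let $N_{t+1}$ be generated by $N_t$ and one solution of each system that is solvable in $G$. Then $|N_{t+1}|\le\kappa$, and $\bigcup_tN_t$ is pure because the finitely many constants of a system lie in one $N_t$.

List $F=\{z_\alpha:\alpha<\lambda\}$. We define a continuous chain $(F^\alpha)_{\alpha\le\lambda}$ of submodules with $F^0=0$ and all $F/F^\alpha$ flat. Let $F^{\alpha+1}/F^\alpha$ be a pure submodule of $F/F^\alpha$ of size at most $\kappa$ containing the class of $z_\alpha$; by (F5) both $F^{\alpha+1}/F^\alpha$ and $F/F^{\alpha+1}$ are flat. At a limit $\beta$ take the union; then $F/F^\beta=\varinjlim_{\alpha<\beta}F/F^\alpha$ is flat. Now $F^\lambda=F$, each $F^{\alpha+1}/F^\alpha$ has projective dimension at most $n+1$ by the first paragraph, and (F4) finishes the proof.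
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
If all flat modules have finite projective dimension, every $G_C$-complex is a $D_C$-complex by Lemma~\ref{lem:finitepd}. If $|R|<\aleph_\omega$, then $|R|\le\aleph_n$ for some $n<\omega$, and Proposition~\ref{prop:smallring} applies.
\end{proof}

\begin{remark}\label{rem:hyp}
Conditions (a) and (c) of Definition~\ref{def:semi} enter through Lemma~\ref{lem:finitepd} and the finite presentation of $C$; condition (b) is not used. In the proof of part (a), the bound $\aleph_n$ is applied only to $X_m$ and $X_{m+1}$, so $n$ may vary with $m$: it is enough that each $P_i$ and each $P^i$ be generated by fewer than $\aleph_\omega$ elements.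
\end{remark}

\section{A flat module that projective modules do not see}\label{sec:L}

We want a ring $V$ and a flat $V$-module $L\ne0$ with $\operatorname{Ext}^q_V(L,Q)=0$ for all $q\ge0$ and all projective $Q$. Such an $L$ has infinite projective dimension, by the following observation:
\begin{equation}\label{eq:top}
\text{if }L\ne0\text{ and }d=\operatorname{pd}L<\infty,\text{ then }\operatorname{Ext}^d(L,Q)\ne0\text{ for some free }Q .
\end{equation}
Indeed, choose $N$ with $\operatorname{Ext}^d(L,N)\ne0$ and a surjection $Q\to N$ with kernel $N'$; then $\operatorname{Ext}^d(L,Q)\to\operatorname{Ext}^d(L,N)$ is onto because $\operatorname{Ext}^{d+1}(L,N')=0$. So Proposition~\ref{prop:smallring} forces $|V|\ge\aleph_\omega$. A ring generated by many independent idempotents has flat cyclic modules in abundance, and any small amount of data over it leaves some idempotent untouched.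

Let $V$ be as in Theorem~\ref{thm:A}. For $J\subseteq\Lambda$ let $V_J$ be the $k$-subalgebra generated by the $e_i$ with $i\in J$. Since $k[e]/(e^2-e)$ has basis $1,e$ and $V$ is a directed union of finite tensor products of such algebras, $V_J$ has the $k$-basis $e_S=\prod_{i\in S}e_i$, $S\subseteq J$ finite, and $V$ is free over $V_J$ on the $e_S$ with $S\subseteq\Lambda\setminus J$ finite. In particular, for $\gamma\in\Lambda$ and $V'=V_{\Lambda\setminus\{\gamma\}}$ we have $V=V'\oplus e_\gamma V'$. Define
\[
\pi_\gamma\colon V\to V,\qquad\pi_\gamma(a+e_\gamma b)=b\quad(a,b\in V').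
\]
This map is $V'$-linear, and $\pi_\gamma(e_\gamma a)=a$ for $a\in V'$: although $e_\gamma$ is a zero divisor, it can be canceled from elements that do not involve it. Throughout the section $X=V^{(K)}$ is a free module, $\pi_\gamma$ acts on $X$ coordinatewise, and $\operatorname{Hom}$, $\operatorname{Ext}$ are over $V$.

For $A\subseteq\Lambda$ put $L_A=V/(e_i:i\in A)$. If $S\subseteq\Lambda$ is finite and $\eta_S=\prod_{i\in S}(1-e_i)$, then $e_i\eta_S=0$ for $i\in S$ and $1-\eta_S\in(e_i:i\in S)$. So $(e_i:i\in S)=V(1-\eta_S)$, and $L_S\cong V\eta_S$ is projective. Hence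
\begin{equation}\label{eq:flat}
L_A=\varinjlim_{S\subseteq A\text{ finite}}L_S\quad\text{is flat for every }A\subseteq\Lambda .
\end{equation}

\begin{proposition}\label{prop:vanish}
If $n<\omega$ and $|A|\ge\aleph_n$, then $\operatorname{Ext}^q(L_A,X)=0$ for $0\le q\le n$.
\end{proposition}

\subsection*{The cases $n=0$ and $n=1$}
Let $A$ be infinite. A map $L_A\to X$ is an element $z\in X$ with $e_\gamma z=0$ for all $\gamma\in A$. There is a finite $J$ with $z\in V_J^{(K)}$, and for $\gamma\in A\setminus J$ we get $z=\pi_\gamma(e_\gamma z)=0$. This proves the case $n=0$.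

Next let $D\subseteq\Lambda$ be countably infinite, identified with $\{0,1,2,\dots\}$. The idempotents $\varepsilon_m=e_m\prod_{i<m}(1-e_i)$ are orthogonal, and $\sum_{i\le m}\varepsilon_i=1-\eta_{\{0,\dots,m\}}$ by telescoping. So $(e_i:i\in D)=\bigoplus_mV\varepsilon_m$ is projective, and
\[
\operatorname{Ext}^1(L_D,X)=\operatorname{Coker}\Bigl(X\to\prod_m\varepsilon_mX,\ z\mapsto(\varepsilon_mz)_m\Bigr).
\]
This is nonzero for $X=V$. Take $z_m=\varepsilon_m$ for even $m$ and $z_m=0$ for odd $m$, and suppose $z_m=\varepsilon_mz$ with $z\in V_J$, $J$ finite. The algebra map $\chi_m\colon V\to k$ sending $e_m$ to $1$ and all other $e_i$ to $0$ has $\chi_m(\varepsilon_m)=1$, so $\chi_m(z)$ is $1$ for even $m$ and $0$ for odd $m$. But for $m\notin J$ it is the coefficient of $e_\emptyset=1$ in $z$, which does not depend on $m$.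

Now let $A$ be uncountable and let $0\to X\to Y\to L_A\to0$ be an extension with class $\xi$. For countably infinite $D\subseteq A$, let $\xi_D\in\operatorname{Ext}^1(L_D,X)$ be the pullback along $L_D\to L_A$, represented by a sequence $(z_m)$. The sequence involves only countably many $e_i$, so some $\gamma\in A\setminus D$ occurs in no $z_m$. As $e_\gamma$ kills $L_A$, it kills $\xi$ and $\xi_D$, so $e_\gamma z_m=\varepsilon_mz$ for some $z\in X$ and all $m$. Applying $\pi_\gamma$ gives $z_m=\varepsilon_m\pi_\gamma(z)$, that is, $\xi_D=0$. So $L_D\to L_A$ lifts to a map $s_D\colon L_D\to Y$. The lift is unique because $\operatorname{Hom}(L_D,X)=0$, so the $s_D$ are compatible and define a splitting $L_A=\varinjlim L_D\to Y$. Thus $\xi=0$.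

The argument had two steps: an unused idempotent makes the class vanish on each small piece, and vanishing in lower degrees lets the local vanishing be glued. Each generalizes to a lemma.

\subsection*{The general case}

\begin{lemma}[unused idempotent]\label{lem:fresh}
Let $D,A\subseteq\Lambda$ with $D$ infinite and $|A|>|D|$, and let $q\ge0$. If $\zeta\in\operatorname{Ext}^q(L_D,X)$ satisfies $e_\gamma\zeta=0$ for all $\gamma\in A$, then $\zeta=0$.
\end{lemma}

\begin{proof}
We need a resolution of $L_D$ that is small and is defined over $V_D$, so that $\pi_\gamma$ can be applied. Since $\dim_kV_D=|D|$, every submodule of $V_D^{(D)}$ has dimension at most $|D|$ and is therefore $|D|$-generated. So $V_D/(e_i:i\in D)$ has a $V_D$-free resolution $H_\bullet$ with all ranks at most $|D|$. As $V$ is free over $V_D$, the complex $V\otimes_{V_D}H_\bullet$ is a $V$-free resolution of $L_D$, and $\operatorname{Ext}^q(L_D,X)=H^q(\operatorname{Hom}_{V_D}(H_\bullet,X))$, with $V$ acting through $X$.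

Represent $\zeta$ by a cocycle $f\colon H_q\to X$. The images of a basis of $H_q$ involve at most $|D|$ of the $e_i$, so there is $J\supseteq D$ with $|J|=|D|$ and $f(H_q)\subseteq V_J^{(K)}$. Choose $\gamma\in A\setminus J$. Since $e_\gamma\zeta=0$, there is a $V_D$-linear $g\colon H_{q-1}\to X$ with $e_\gamma f=gd$ (where $H_{-1}=0$). The map $\pi_\gamma$ is $V_D$-linear because $\gamma\notin D$, and the values of $f$ do not involve $e_\gamma$. Hence $f=\pi_\gamma e_\gamma f=(\pi_\gamma g)d$.
\end{proof}

In higher degrees there are no unique splittings to glue. Instead we resolve the colimit by direct sums of the $M_i$ and shift degrees along this resolution.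

\begin{lemma}[gluing]\label{lem:glue}
Let $(M_i,\varphi_{ij})_{i\in I}$ be a directed system of modules over a ring, $Y$ a module, and $n\ge1$. Suppose $\operatorname{Ext}^q(M_i,Y)=0$ for all $i$ and all $0\le q\le n-1$. Then $\operatorname{Ext}^q(\varinjlim M_i,Y)=0$ for $0\le q\le n-1$, and the natural map $\operatorname{Ext}^n(\varinjlim M_i,Y)\to\prod_i\operatorname{Ext}^n(M_i,Y)$ is injective.
\end{lemma}

\begin{proof}
For $p\ge0$ let $S_p=\bigoplus_{i_0\le\dots\le i_p}M_{i_0}$, with elements written $(i_0,\dots,i_p;m)$, and for $p\ge1$ put
\[
d(i_0,\dots,i_p;m)=(i_1,\dots,i_p;\varphi_{i_0i_1}m)+\sum_{r=1}^p(-1)^r(i_0,\dots,\widehat{i_r},\dots,i_p;m).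
\]
This is an alternating sum of maps $\partial_r$ deleting $i_r$, and $\partial_r\partial_t=\partial_{t-1}\partial_r$ for $r<t$, so $d^2=0$. We claim that $\cdots\to S_1\to S_0\to\varinjlim M_i\to0$ is exact. For $j\in I$ let $S^{j}_p\subseteq S_p$ be the sum over chains with $i_p\le j$, let $S^j_{-1}=M_j$, and let $d(i_0;m)=\varphi_{i_0j}m$. The augmented complex is the directed colimit of the complexes $S^j$, so it suffices to contract each $S^j$. Put $s(i_0,\dots,i_p;m)=(i_0,\dots,i_p,j;m)$ and $s(m)=(j;m)$ for $m\in M_j$. In $ds(i_0,\dots,i_p;m)$ the terms deleting $i_0,\dots,i_p$ add up to $sd(i_0,\dots,i_p;m)$; for $p=0$ both are $(j;\varphi_{i_0j}m)$. The term deleting $j$ is $(-1)^{p+1}(i_0,\dots,i_p;m)$. In degree $-1$, $ds=1$ and $sd=0$. So $ds-sd=(-1)^{p+1}$ in every degree $p\ge-1$, and the map equal to $(-1)^{p+1}s$ in degree $p$ is a contraction.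

Put $Z_0=\varinjlim M_i$ and split the complex into exact sequences $0\to Z_{p+1}\to S_p\to Z_p\to0$. For $q\le n-1$, the group $\operatorname{Ext}^q(S_p,Y)$ is a product of groups $\operatorname{Ext}^q(M_{i_0},Y)$ and vanishes. We show $\operatorname{Ext}^q(Z_p,Y)=0$ for all $p$ by induction on $q\le n-1$. For $q=0$, $\operatorname{Hom}(Z_p,Y)$ embeds in $\operatorname{Hom}(S_p,Y)=0$. For $q\ge1$, the outer terms of $\operatorname{Ext}^{q-1}(Z_{p+1},Y)\to\operatorname{Ext}^q(Z_p,Y)\to\operatorname{Ext}^q(S_p,Y)$ vanish. The case $p=0$ is the first claim, and the second follows from the exact sequence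
\[
0=\operatorname{Ext}^{n-1}(Z_1,Y)\to\operatorname{Ext}^n(Z_0,Y)\to\operatorname{Ext}^n(S_0,Y)=\prod_i\operatorname{Ext}^n(M_i,Y).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vanish}]
Induct on $n$; the case $n=0$ was done above. Let $n\ge1$. The subsets $D\subseteq A$ with $|D|=\aleph_{n-1}$ are directed under inclusion with union $A$, so $L_A=\varinjlim L_D$. By induction $\operatorname{Ext}^q(L_D,X)=0$ for $q\le n-1$. By Lemma~\ref{lem:glue}, $\operatorname{Ext}^q(L_A,X)=0$ for $q\le n-1$, and a class $\xi\in\operatorname{Ext}^n(L_A,X)$ vanishes once all its images $\xi_D\in\operatorname{Ext}^n(L_D,X)$ do. For $\gamma\in A$ we have $e_\gamma L_A=0$, hence $e_\gamma\xi=0$ and $e_\gamma\xi_D=0$. Since $|A|\ge\aleph_n>|D|$, Lemma~\ref{lem:fresh} gives $\xi_D=0$.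
\end{proof}

\begin{remark}\label{rem:sharp}
Each further degree of vanishing costs one cardinal, and this is unavoidable. If $|A|=\aleph_n$, then $d=\operatorname{pd}L_A\le n+1$ by \eqref{eq:flat} and Lemma~\ref{lem:aleph}, while \eqref{eq:top} and Proposition~\ref{prop:vanish} give $d>n$. So $\operatorname{pd}L_A=n+1$, and $\operatorname{Ext}^{n+1}(L_A,Q)\neq0$ for some free $Q$.
\end{remark}

Let $L=L_\Lambda$, the field $k$ with every $e_i$ acting as zero. It is flat by \eqref{eq:flat}. Since $|\Lambda|\ge\aleph_n$ for every $n$,
\begin{equation}\label{eq:invisible}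
\operatorname{Ext}^q_V(L,V^{(K)})=0\qquad\text{for all }q\ge0\text{ and all sets }K.
\end{equation}
Fix a free resolution $G_\bullet$ of $L$ over $V$, with augmentation $\epsilon\colon G_0\to L$ and all ranks at most $\aleph_\omega$. It exists because every submodule of $V^{(\Lambda)}$ has $k$-dimension at most $\aleph_\omega$.

\section{An exact complex with inexact dual}\label{sec:T}

Over a field every exact complex is contractible and so has an exact dual; over $k[x]/(x^2)$ the complex \eqref{eq:dualnumbers} is self-dual. The next ring to try is $B=k\oplus W$ with $W=kx\oplus ky$ and $W^2=0$. Imitating \eqref{eq:dualnumbers}, we look for a periodic complex of free modules $B\otimes_kU=(1\otimes U)\oplus(W\otimes U)$ whose differential maps $1\otimes U$ into $W\otimes U$. Exactness then requires an isomorphism $U\cong W\otimes_kU$, which forces $U$ to be zero or infinite-dimensional.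

Let $U$ have basis $(u_j)_{j\ge0}$ and let $\theta\colon U\to W\otimes_kU$ be the isomorphism $u_{2j}\mapsto x\otimes u_j$, $u_{2j+1}\mapsto y\otimes u_j$. Put $T_n=B\otimes_kU$ for all $n\in\mathbb Z$, and let $d\colon T_n\to T_{n-1}$ be the $B$-linear map with $d(1\otimes u)=\theta(u)$.

\begin{lemma}\label{lem:T}
$T$ is an exact complex of free $B$-modules of countable rank, and $H^n(\operatorname{Hom}_B(T,B))\ne0$ for every $n\in\mathbb Z$.
\end{lemma}

\begin{proof}
Since $W^2=0$, the map $d$ kills $W\otimes U$, and it maps $1\otimes U$ isomorphically onto $W\otimes U$. So $\ker d=W\otimes U=\operatorname{im}d$.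

A $B$-linear map $\varphi\colon T_n\to B$ is given by arbitrary values $\varphi(1\otimes u_j)=c_j+w_j$ with $c_j\in k$ and $w_j\in W$. Then
\[
\varphi d(1\otimes u_{2j})=x(c_j+w_j)=c_jx,\qquad\varphi d(1\otimes u_{2j+1})=y(c_j+w_j)=c_jy .
\]
So $\varphi$ is a cocycle if and only if all $c_j$ vanish, and a coboundary sends $1\otimes u_0$ into $kx$. The map sending $1\otimes u_0$ to $y$ and the other $1\otimes u_j$ to $0$ is a cocycle but not a coboundary.
\end{proof}

\section{The product complex}\label{sec:P}

Let $R=V\otimes_kB$ and let $\mathbf P=G\otimes_kT$, that is,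
\[
P_n=\bigoplus_{i\ge0}G_i\otimes_kT_{n-i},\qquad d(g\otimes t)=dg\otimes t+(-1)^ig\otimes dt\quad(g\in G_i).
\]
Each $P_n$ is a countable sum of free $R$-modules of rank at most $\aleph_\omega\cdot\aleph_0$, hence free of rank at most $\aleph_\omega$. The complex $\mathbf P$ is exact: let $\tau$ be a $k$-linear contraction of $T$, as in (F6), and put $\sigma(g\otimes t)=(-1)^ig\otimes\tau t$ for $g\in G_i$. Then
\[
(d\sigma+\sigma d)(g\otimes t)=(-1)^idg\otimes\tau t+g\otimes d\tau t+(-1)^{i-1}dg\otimes\tau t+g\otimes\tau dt=g\otimes t .
\]

The sum defining $P_n$ is infinite, so $\operatorname{Hom}_R(\mathbf P,Y)$ is an infinite product in each degree, and exactness of the rows of the underlying double complex is not something we want to rely on. Contractions, by contrast, act factor by factor. To use them we express $\operatorname{Hom}_R(\mathbf P,Y)$ as a functor of a complex of vector spaces. For a complex $N=(N^0\xrightarrow{\delta}N^1\xrightarrow{\delta}\cdots)$ of $k$-vector spaces, define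
\[
\Phi(N)^n=\prod_{i\ge0}\operatorname{Hom}_B(T_{n-i},N^i\otimes_kB),\qquad(\partial f)_i=\delta f_{i-1}+(-1)^if_id,
\]
where $f_{-1}=0$ and $\delta$ stands for $\delta\otimes1$. Here $\partial^2=0$, since the mixed terms $(-1)^{i-1}\delta f_{i-1}d$ and $(-1)^i\delta f_{i-1}d$ cancel, and $\Phi$ is an additive functor.

\begin{lemma}\label{lem:Phi}
\begin{enumerate}
\item[(a)] For every $V$-module $Y_0$, $\operatorname{Hom}_R(\mathbf P,Y_0\otimes_kB)\cong\Phi(\operatorname{Hom}_V(G,Y_0))$.
\item[(b)] If $N$ is exact, including at $N^0$, then $\Phi(N)$ is exact.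
\item[(c)] If $k$ denotes the complex with $k$ in degree $0$, then $\Phi(k)=\operatorname{Hom}_B(T,B)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Y=Y_0\otimes_kB$. A map $f\colon P_n\to Y$ is a family of $R$-linear maps $G_i\otimes_kT_{n-i}\to Y$, equivalently of $B$-linear maps $f_i\colon T_{n-i}\to\operatorname{Hom}_V(G_i,Y)$ with $f_i(t)(g)=f(g\otimes t)$. Because $\dim_kB<\infty$, we have $\operatorname{Hom}_V(G_i,Y)\cong\operatorname{Hom}_V(G_i,Y_0)\otimes_kB$ as $B$-modules, naturally in $G_i$. For $g\in G_i$ and $t\in T_{n+1-i}$ we have $fd(g\otimes t)=f_{i-1}(t)(dg)+(-1)^if_i(dt)(g)$, which is $(\partial f)_i(t)(g)$.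

(b) By (F6) there are $k$-linear maps $\sigma\colon N^{i+1}\to N^i$ with $\delta\sigma+\sigma\delta=1$, and $\sigma=0$ on $N^0$. Writing $\sigma$ for $\sigma\otimes1$, define $\Sigma\colon\Phi(N)^n\to\Phi(N)^{n-1}$ by $(\Sigma f)_i=\sigma f_{i+1}$. Then
\[
(\partial\Sigma f)_i+(\Sigma\partial f)_i=\delta\sigma f_i+(-1)^i\sigma f_{i+1}d+\sigma\delta f_i+(-1)^{i+1}\sigma f_{i+1}d=f_i .
\]

(c) Only the factor $i=0$ is nonzero, and there $\partial f_0=f_0d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M=\operatorname{Coker}(P_1\to P_0)$. With $P^i=P_{-1-i}$, the complex $\mathbf P$ has the form \eqref{eq:complex} for $C=R$.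

\emph{Projective test modules.} By \eqref{eq:invisible}, the complex $\operatorname{Hom}_V(G,V^{(K)})$ is exact in all degrees $i\ge0$. By Lemma~\ref{lem:Phi}(a),(b), $\operatorname{Hom}_R(\mathbf P,R^{(K)})$ is exact, where $R^{(K)}=V^{(K)}\otimes_kB$. A projective module $Q$ is a direct summand of some $R^{(K)}$, so $\operatorname{Hom}_R(\mathbf P,Q)$ is a direct summand of an exact complex. Thus $\mathbf P$ is a $G_R$-complex, $M$ is Gorenstein projective, and (i) holds.

\emph{A flat test module.} Let $F=L\otimes_kB=R\otimes_VL$. It is flat over $R$ because $L$ is flat over $V$. Let $N=\operatorname{Hom}_V(G,L)$. The augmentation $\epsilon\in N^0$ is a nonzero cocycle, so $1\mapsto\epsilon$ is a chain map $k\to N$. Any linear form on $N^0$ with $\epsilon\mapsto1$ is a chain map $N\to k$, since $N$ has no term in degree $-1$, and it is a retraction. So $k$ is a direct summand of $N$, and by Lemma~\ref{lem:Phi}(a),(c) the complex $\operatorname{Hom}_B(T,B)$ is a direct summand of $\operatorname{Hom}_R(\mathbf P,F)$. By Lemma~\ref{lem:T} and \eqref{eq:ext},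
\[
\operatorname{Ext}^i_R(M,F)=H^i(\operatorname{Hom}_R(\mathbf P,F))\ne0\qquad(i\ge1).
\]
This rules out every complex, not only $\mathbf P$: if $M$ came from a $D_R$-complex $\mathbf P'$, then \eqref{eq:ext} for $\mathbf P'$ would give $\operatorname{Ext}^i_R(M,F)=0$ for all $i\ge1$.

\emph{Cardinality.} We have $\dim_kR=3\cdot\aleph_\omega=\aleph_\omega$, so $|R|=\aleph_\omega$ for countable $k$. This is (ii).

\emph{Gorenstein flatness.} If $M$ is Gorenstein flat via $\mathbf F$, the left half of $\mathbf F$ is a flat resolution of $M$, so $\operatorname{Tor}_i^R(M,E)=H_i(\mathbf F\otimes_RE)=0$ for all injective $E$ and all $i\ge1$. Write $(-)^\vee=\operatorname{Hom}_k(-,k)$ and take $E=F^\vee$. It is injective, because $\operatorname{Hom}_R(-,E)\cong(-\otimes_RF)^\vee$ is exact. Since $\dim_kF=3$ is finite, $E^\vee\cong F$, and so $(\mathbf P\otimes_RE)^\vee\cong\operatorname{Hom}_R(\mathbf P,F)$. As $(-)^\vee$ is exact, for $i\ge1$ we obtain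
\[
\operatorname{Tor}_i^R(M,E)^\vee=H_i(\mathbf P\otimes_RE)^\vee\cong H^i(\operatorname{Hom}_R(\mathbf P,F))\ne0 .
\]
This proves (iii).
\end{proof}

\begin{remark}\label{rem:local}
The test module $F=R/(e_i:i\in\Lambda)\cong B$ is a localization of $R$. Let $\mathfrak p$ be the maximal ideal generated by $x$, $y$ and all $e_i$. Each $1-e_i$ lies outside $\mathfrak p$ and kills $e_i$, so $R_{\mathfrak p}=F_{\mathfrak p}=F$, the ring $B$ being local. Hence $\operatorname{Ext}^i_B(M_{\mathfrak p},B)\cong\operatorname{Ext}^i_R(M,F)\ne0$ for $i\geq1$, and by \eqref{eq:ext} the module $M_{\mathfrak p}$ is not Gorenstein projective over $R_{\mathfrak p}$. The defect of $M$ shows at one prime, which by \eqref{eq:invisible} the projective modules do not detect.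
\end{remark}

\begin{remark}\label{rem:uses}
The inequality $|\Lambda|\ge\aleph_\omega$ is used only for \eqref{eq:invisible}, which fails for $|\Lambda|=\aleph_n$ by Remark~\ref{rem:sharp}; the inequality $|\Lambda|\le\aleph_\omega$ is used only for the size bounds (i) and (ii). Flatness of $L$ is used only to make $F$ flat and $E$ injective. Finite dimension of $B$ is used in Lemma~\ref{lem:Phi}(a) and for $E^\vee\cong F$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{DP}
\emph{Ding projective modules with respect to a semidualizing module},
\texttt{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/MV/151/mv15107.pdf}.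

\end{thebibliography}
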